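# Cyclic Steiner quadruple systems that are isomorphic but not multiplier equivalent

## 1. The guess: a multiplier accounts for every isomorphism

**Definition 1 (Steiner quadruple system).** A Steiner system $S(t,k,v)$ is a pair $(X,\mathcal B)$ where $X$ is a set of $v$ points and $\mathcal B$ is a set of $k$-subsets of $X$, called blocks, such that every $t$-subset of $X$ is contained in a unique block. An $S(3,4,v)$ is a Steiner quadruple system of order $v$, written $\operatorname{SQS}(v)$. Such systems exist if and only if $v\equiv 2,4\pmod 6$.

For example, take $X=\mathbb F_2^3$ and let the blocks be the $4$-sets of vectors with sum $0$. Three distinct vectors $x,y,z$ determine the fourth, $x+y+z$, which differs from each of them (if $x+y+z=x$ then $y=z$). So this is an $\operatorname{SQS}(8)$.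

An isomorphism of Steiner systems is a bijection of the point sets that maps the set of blocks onto the set of blocks. An automorphism is an isomorphism from a system to itself. For a bijection $\sigma$ and a system $D$ we write $\sigma(D)$ for the image system.

**Definition 2 (cyclic systems, multipliers).** A Steiner system is cyclic if it has an automorphism that is a single cycle of length $v$. A cyclic $\operatorname{SQS}(v)$ is written $\operatorname{CSQS}(v)$. We may take its point set to be $\mathbb Z_v$ with $\alpha: w\mapsto w+1$ an automorphism, and we always do. A multiplier is a map $w\mapsto aw$ with $a$ a unit modulo $v$. Two cyclic systems on $\mathbb Z_v$ are multiplier equivalent if a multiplier maps one onto the other.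

A multiplier image of a cyclic system is again cyclic, because $a(w)+1=a(w+a^{-1})$. Multiplier equivalent systems are of course isomorphic. The question is about the converse: are there, for some $v$, two $\operatorname{CSQS}(v)$s that are isomorphic but not multiplier equivalent?

The first guess is no. The bijections of $\mathbb Z_v$ compatible with the translation structure are the affine maps $w\mapsto aw+b$, and translations fix every cyclic system, so it looks as if only the multipliers can matter. Let us test the guess for $v=4,8,10$, the first orders with $v\equiv 2,4 \pmod 6$ and $v>2$.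

For $v=4$ there is one system, with one block, and nothing to compare.

For $v=8$ and $v=10$ we describe a subset of $\mathbb Z_v$ up to translation by its cyclic sequence of gaps. For instance $\{0,1,2,6\}\subset\mathbb Z_{10}$ has gap cycle $\langle 1,1,4,4\rangle$; rotations of the sequence denote the same cycle. Removing a point merges two adjacent gaps, so $\langle a,b,c,d\rangle$ contains the four triples $\langle a,b,c+d\rangle$, $\langle b,c,d+a\rangle$, $\langle c,d,a+b\rangle$, $\langle d,a,b+c\rangle$. Since $3\nmid v$, every triple has $v$ distinct translates. A block type without rotational symmetry has $v$ translates, and if it contains the same triple type twice, some triple lies in two of them; so in a cyclic SQS its four triple types are different. The types $\langle a,b,a,b\rangle$ with $a\ne b$ have $v/2$ translates and account for two triple types, and $\langle a,a,a,a\rangle$ accounts for one. A cyclic SQS is a set of block types accounting for every triple type exactly once.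

For $v=8$ there are seven triple types: $116$, $224$, $332$, $125$, $215$, $134$, $314$. The type $116$ lies in some $\langle 1,1,c,d\rangle$ with $c+d=6$. If $c=1$ or $d=1$, the type $116$ is repeated. The others are $\langle1,1,2,4\rangle$, with triples $116,125,224,134$; its mirror image $\langle 1,1,4,2\rangle$, with triples $116,215,224,314$; and $\langle1,1,3,3\rangle$, with triples $116,134,332,314$. Three triple types remain, so they must be covered as $2+1$, by $\langle1,3,1,3\rangle$ (triples $134,314$) and $\langle 2,2,2,2\rangle$ (triple $224$). But $134$ or $314$ has been used in every case. So there is no $\operatorname{CSQS}(8)$, and the guess holds emptily.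

For $v=10$ there are twelve triple types. Write $s_1=118$, $s_2=226$, $s_3=334$, $s_4=442$, $a=127$, $b=136$, $c=145$, $d=235$, and $a',b',c',d'$ for the mirror images $217,316,415,325$. Splitting a gap of $s_1$, of $s_4$, of $s_3$ or of $s_2$ in all ways, and dropping types with a repeated triple type, we get the following block types, up to the mirror map, which reverses a cycle and exchanges primed and unprimed letters.

| block type | triple types |
|---|---|
| $\langle1,1,2,6\rangle$ | $s_1,s_2,a,b$ |
| $\langle1,1,3,5\rangle$ | $s_1,b,c,d$ |
| $\langle1,1,4,4\rangle$ | $s_1,s_4,c,c'$ |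
| $\langle1,3,4,2\rangle$ | $s_3,s_4,a',b$ |
| $\langle3,1,4,2\rangle$ | $s_4,b',c,d$ |
| $\langle1,2,3,4\rangle$ | $s_3,a,c',d$ |
| $\langle3,3,2,2\rangle$ | $s_2,s_3,d,d'$ |
| $\langle2,2,1,5\rangle$ | $s_2,a',c',d$ |

Up to the mirror map, $s_1$ is covered by one of the first three.

If by $\langle1,1,2,6\rangle$, then $s_1,s_2,a,b$ are used. The types with $s_4$ but without $s_1$ are $\{s_3,s_4,a',b\}$, $\{s_4,b',c,d\}$ and their mirrors $\{s_3,s_4,a,b'\}$, $\{s_4,b,c',d'\}$. Only $\{s_4,b',c,d\}$ is still possible. Then $s_3$ must be covered without $s_2,s_4,a,c$, but $\{s_3,a,c',d\}$, $\{s_3,a',c,d'\}$ and $\{s_2,s_3,d,d'\}$ all fail.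

If by $\langle1,1,3,5\rangle$, then $s_1,b,c,d$ are used, and $s_4$ must be covered by $\{s_3,s_4,a,b'\}$. There remain $s_2,a',c',d'$, but the types with $s_2$ and without $s_1$ are $\{s_2,s_3,d,d'\}$, $\{s_2,a',c',d\}$ and $\{s_2,a,c,d'\}$; each uses $c$ or $d$ again.

If by $\langle1,1,4,4\rangle$, then $s_1,s_4,c,c'$ are used, and $s_3$ must be covered by $\langle3,3,2,2\rangle$. There remain $a,a',b,b'$. The type $a=127$ lies in $\langle1,2,x,7-x\rangle$ (splitting the gap $2$ would give $s_1$), whose triple $\langle 2,x,8-x\rangle$ has a gap $2$ and so must be $a'=217$; hence $x=1$. Indeed $\langle1,2,1,6\rangle$ contains exactly $a,a',b,b'$.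

So there is exactly one $\operatorname{CSQS}(10)$ on $\mathbb Z_{10}$, with block types $\langle1,1,4,4\rangle$, $\langle2,2,3,3\rangle$, $\langle1,2,1,6\rangle$. The guess survives.

The recorded evidence goes the same way. There are no isomorphic multiplier inequivalent $\operatorname{CSQS}(v)$s for $v\le38$, and for $v=2p$ with $p$ prime, two $\operatorname{CSQS}(v)$s are isomorphic if and only if they are multiplier equivalent. On the other side, Phelps proved that isomorphic multiplier inequivalent cyclic designs exist for many parameters, including cyclic $S(2,k,v)$s for every $k\ge3$ and infinitely many $v$. Our question is the case $t=3$; it is posed in "Classification of Cyclic Steiner Quadruple Systems", https://core.ac.uk/download/42623811.pdf.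

The guess is wrong. It fails at $v=50$ and at infinitely many other orders, and the number of pairwise multiplier inequivalent cyclic systems inside one isomorphism class is unbounded. Here is the first statement to be proved; Theorems B and C, in Section 6, give the rest.

**Theorem A.** There is a $\operatorname{CSQS}(50)$, $D$, invariant under all maps $w\mapsto aw+b$ with $a\in\mathbb Z_{50}^*$, $b\in\mathbb Z_{50}$. With $\tau(w)=w+30w^2$, the system $\tau(D)$ is a $\operatorname{CSQS}(50)$ isomorphic to $D$ but not multiplier equivalent to $D$.

## 2. Multiplier classes as conjugacy classes of full cycles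

Suppose we try to prove the guess. We are given a cyclic $D$ and an isomorphism $\sigma$ onto another cyclic system. The only structure at hand is that both are invariant under $\alpha$. Pulling $\alpha$ back along $\sigma$ gives a second full cycle in $\operatorname{Aut}(D)$, and the guess becomes a statement about that one group.

Call a subgroup of permutations of a $v$-set *regular cyclic* if it is generated by a $v$-cycle. For example, in the symmetric group on $4$ points there are three regular cyclic subgroups (six $4$-cycles, two per subgroup), and they are all conjugate.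

**Proposition 1.** Let $D$ be a cyclic system on $\mathbb Z_v$ and $A=\operatorname{Aut}(D)$. For a cyclic system $D'=\sigma(D)$ on $\mathbb Z_v$ put $C_\sigma=\sigma^{-1}\langle\alpha\rangle\sigma$. Then $C_\sigma$ is a regular cyclic subgroup of $A$, and $\sigma(D)\mapsto C_\sigma$ induces a bijection from the multiplier classes of cyclic systems on $\mathbb Z_v$ isomorphic to $D$ to the $A$-conjugacy classes of regular cyclic subgroups of $A$.

*Proof.* Since $\alpha$ fixes $\sigma(D)$, the $v$-cycle $\sigma^{-1}\alpha\sigma$ fixes $D$. So $C_\sigma\le A$.

**Step 1.** *We check that the conjugacy class depends only on the multiplier class.* Let $\sigma'(D)=a\sigma(D)$, where $a$ also denotes the multiplier map; $a=1$ is allowed, which covers two isomorphisms with the same image. Then $h=\sigma'^{-1}a\sigma$ maps $D$ to $D$, so $h\in A$ and $\sigma'=a\sigma h^{-1}$. The multiplier normalizes $\langle\alpha\rangle$, since $a^{-1}\alpha a$ is $w\mapsto w+a^{-1}$. Therefore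
$$C_{\sigma'}=h\sigma^{-1}a^{-1}\langle\alpha\rangle a\sigma h^{-1}=hC_\sigma h^{-1}.$$

**Step 2.** *We check injectivity.* Let $C_{\sigma'}=hC_\sigma h^{-1}$ with $h\in A$. Replace $\sigma$ by $\sigma h^{-1}$: the image system is the same, and the subgroup becomes $hC_\sigma h^{-1}=C_{\sigma'}$. So we may assume $C_\sigma=C_{\sigma'}$. Then $\rho=\sigma'\sigma^{-1}$ normalizes $\langle\alpha\rangle$, say $\rho\alpha\rho^{-1}=\alpha^a$ with $a$ a unit modulo $v$. This says $\rho(w+1)=\rho(w)+a$, so $\rho(w)=aw+b$ for some $b$. Hence $\sigma'(D)=\rho(\sigma(D))=\alpha^b(a\sigma(D))$. Applying $\alpha^{-b}$ and using that $\sigma'(D)$ is cyclic, we get $\sigma'(D)=a\sigma(D)$.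

**Step 3.** *We check surjectivity.* Let $\gamma\in A$ be a $v$-cycle and $x_0$ a point. Define $\sigma(\gamma^i(x_0))=i$. Then $\sigma\gamma\sigma^{-1}=\alpha$, so $\alpha$ is an automorphism of $\sigma(D)$, and $C_\sigma=\langle\gamma\rangle$. $\square$

So the guess for $D$ says precisely that all regular cyclic subgroups of $\operatorname{Aut}(D)$ are conjugate in $\operatorname{Aut}(D)$.

## 3. Affine full cycles: one group modulo $p$, more modulo $25$

From now on $n>1$ and $\gcd(n,6)=1$, and $v=2n$. So $2$ and $3$ are invertible in $\mathbb Z_n$, a fact we use all the time. Identify $\mathbb Z_{2n}$ with $\mathbb Z_2\times\mathbb Z_n$ by $w\mapsto(w\bmod 2,\,w\bmod n)$. Then $\alpha$ is $(e,x)\mapsto(e+1,x+1)$, and the multipliers are exactly the maps $(e,x)\mapsto(e,ux)$ with $u\in\mathbb Z_n^*$. The sets $\{0\}\times\mathbb Z_n$ and $\{1\}\times\mathbb Z_n$ are called the halves.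

Suppose that $\operatorname{Aut}(D)$ consists of maps
$$(e,x)\mapsto(e+c,\;ux+b),\qquad c\in\mathbb Z_2,\ b\in\mathbb Z_n,\tag{1}$$
with $u$ in some group $U\le\mathbb Z_n^*$, and contains all those with $u=1$. A map (1) is a $2n$-cycle if and only if $c=1$ and $L:x\mapsto ux+b$ is an $n$-cycle: a transitive map is transitive on each coordinate, and conversely if $c=1$ and $L$ is an $n$-cycle, every orbit has length $\operatorname{lcm}(2,n)=2n$ because $n$ is odd.

If $n=p$ is prime, the defence of the guess succeeds. For $u\neq1$ the map $L$ fixes $b/(1-u)$ and is not a $p$-cycle. So $u=1$, and the subgroup generated has order $2p$ and lies in the group of all $(e,x)\mapsto(e+c,x+b)$, which has order $2p$. There is one regular cyclic subgroup, $\langle\alpha\rangle$.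

The defence stops at the fixed point $b/(1-u)$, which requires $1-u$ to be invertible. At $n=25$ take $u=16\equiv1\pmod 5$ and
$$\gamma:(e,x)\mapsto(e+1,\,16x+21).$$
Modulo $25$ we have $16^l=(1+15)^l=1+15l$, since $15^2\equiv 0$. Hence the second coordinate of $\gamma^i(0,0)$ is
$$21\sum_{l=0}^{i-1}(1+15l)=21i+21\cdot15\cdot\tfrac{i(i-1)}2=21i+20(i^2-i)=i-5i^2,$$
where $21\cdot15\equiv15$ and $15\cdot\frac12=15\cdot13\equiv20$. The map $i\mapsto i-5i^2$ is a bijection of $\mathbb Z_{25}$, with inverse $x\mapsto x+5x^2$: in $x+5x^2-5(x+5x^2)^2$ the last term is $5x^2$ modulo $25$. So $\gamma$ is a $50$-cycle. It is affine, but its powers are not all translations.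

If $\gamma$ and $\alpha$ both lie in a group of affine maps (1), then $\langle\gamma\rangle$ and $\langle\alpha\rangle$ are not conjugate there: sending (1) to $u$ is a homomorphism to an abelian group, so the image of a subgroup does not change under conjugation, and the images are $\langle16\rangle$ and $1$. The labeling of Proposition 1, Step 3, sends $\gamma^i(0,0)=(i,\,i-5i^2)$ to $\alpha^i(0,0)$, so it is
$$\tau(e,x)=(e,\;x+5x^2),$$
which on $\mathbb Z_{50}$ is $w\mapsto w+30w^2$ (reduce modulo $2$ and modulo $25$). This is where the quadratic map of Theorem A comes from.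

What is missing is an $\operatorname{SQS}(50)$ with enough affine automorphisms. The next section builds one, and many more.

## 4. Quadruple systems from parallelograms in $\mathbb Z_n$

We want blocks on $\mathbb Z_2\times\mathbb Z_n$ defined by affine conditions. For a triple $(e,a),(e,b),(e+1,c)$ meeting both halves there is a natural fourth point $(e+1,a+b-c)$, which gives the blocks $\{(0,a),(0,b),(1,c),(1,d)\}$ with $a+b=c+d$. This degenerates when $c=\frac{a+b}2$ or $c\in\{a,b\}$. The repair is to use blocks $\{(e,m-a),(e,m),(e,m+a),(e+1,m)\}$ for these triples. Such blocks also cover the triples $\{m-a,m,m+a\}$ inside a half. What is left is the set of all other triples inside a half.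

For a triple $\{a,b,c\}$ in $\mathbb Z_n$ there are three affine candidates for a fourth point: $a+b-c$, $b+c-a$, $c+a-b$. Taking all of them covers a triple three times. We need a rule, invariant under translations, that selects exactly one of three, and none for the triples already covered.

**Definition 3 (AP, parallelogram).** An AP is a triple of the form $\{m-a,m,m+a\}$ in $\mathbb Z_n$ with $a\neq0$. A parallelogram is a $4$-subset of $\mathbb Z_n$ that can be written $\{p,q,s,t\}$ with $p+q=s+t$; then $\{p,q\}$ and $\{s,t\}$ are its opposite pairs.

The midpoint $m$ of an AP is unique: $a+b=2c$ and $b+c=2a$ give $3(a-c)=0$. The opposite pairs of a parallelogram are unique: $p+q=s+t$ and $p+s=q+t$ give $2(q-s)=0$.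

For $u\in\mathbb Z_n\setminus\{0\}$ write $[u]=\{u,-u\}$, and let $V_n$ be the set of these classes; it has $\frac{n-1}2$ elements. The side classes of a parallelogram with opposite pairs $\{p,q\},\{s,t\}$ are $[s-p]$ and $[t-p]$. Seen from $q$ they are the same, since $s-q=p-t$ and $t-q=p-s$; seen from $s$ they are $[p-s]$ and $[q-s]=[t-p]$, and similarly from $t$. They are distinct, since $s\ne t$, and $s-p=-(t-p)$ would give $p+q=s+t=2p$. So every parallelogram determines a $2$-subset of $V_n$. For example, $\{0,1,4,5\}\subset\mathbb Z_{25}$ has opposite pairs $\{0,5\},\{1,4\}$ and side classes $[1],[4]$.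

Conversely, a $2$-subset $\{[y],[z]\}$ of $V_n$ gives the parallelograms $\{s,s+y,s+z,s+y+z\}$, which are $4$-sets since $y,z\neq0$ and $y\ne\pm z$; changing the sign of $y$ or $z$ only translates them. So a translation invariant family of parallelograms is the same thing as a graph on $V_n$.

**Definition 4 (admissible graph).** A graph $\Gamma$ on $V_n$ is admissible if

* (A1) $\{[u],[2u]\}$ is never an edge ($[u]\neq[2u]$ since $3\nmid n$);
* (A2) if $x,y,z\in\mathbb Z_n\setminus\{0\}$ are pairwise distinct and $x+y+z=0$, then exactly one of $\{[x],[y]\},\{[y],[z]\},\{[x],[z]\}$ is an edge.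

In (A2) the three classes are distinct, since $x=-y$ would give $z=0$. For $n=5$ the empty graph is admissible; this is Lemma 4 below. For $n=7$ there is no admissible graph: $V_7=\{[1],[2],[3]\}$, and $[2\cdot1]=[2]$, $[2\cdot 2]=[3]$, $[2\cdot3]=[1]$, so (A1) forbids all three pairs, while $1+2+4=0$ requires an edge.

For admissible $\Gamma$ put
$$Q=\{\{s,s+y,s+z,s+y+z\}:\ s\in\mathbb Z_n,\ \{[y],[z]\}\in\Gamma\}.\tag{2}$$
By the discussion above, a parallelogram is in $Q$ if and only if its pair of side classes is an edge of $\Gamma$.

**Lemma 2.** No AP lies in a member of $Q$. Every triple of distinct points of $\mathbb Z_n$ that is not an AP lies in exactly one member of $Q$.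

*Proof.* Let $a,b,c$ be distinct. In a parallelogram containing them, the fourth point is opposite to one of them, so it is $a+b-c$ (opposite $c$), $b+c-a$ (opposite $a$) or $c+a-b$ (opposite $b$). Put
$$x=b-c,\qquad y=c-a,\qquad z=a-b,$$
so $x+y+z=0$ and all three are nonzero.

Suppose the triple is not an AP. Then $x,y,z$ are pairwise distinct: $x=y$ means $a+b=2c$, and the other two cases are alike. The three possible fourth points are distinct ($a+b-c=b+c-a$ means $2a=2c$), and they are not in the triple ($a+b-c=a$ means $b=c$, $a+b-c=b$ means $a=c$, and $a+b-c=c$ means that we have an AP). The parallelogram with fourth point $a+b-c$ has sides $a-c$, $b-c$ at $c$, hence side classes $[y],[x]$. The one with fourth point $b+c-a$ has sides $b-a,c-a$ at $a$, hence $[z],[y]$. The one with fourth point $c+a-b$ has sides $c-b,a-b$ at $b$, hence $[x],[z]$. By (A2) exactly one of them is in $Q$.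

Suppose the triple is an AP, say $a+b=2c$. The fourth point $a+b-c=c$ is impossible. For the fourth point $b+c-a$ the sides at $a$ are $b-a=2(c-a)$ and $c-a$, so (A1) says that this parallelogram is not in $Q$. For $c+a-b$ the sides at $b$ are $c-b$ and $a-b=2(c-b)$, and (A1) applies again. $\square$

Let $D_\Gamma$ have point set $\mathbb Z_2\times\mathbb Z_n$ and the blocks

* (B1) $\{(0,a),(0,b),(1,c),(1,d)\}$ with $a\neq b$, $c\ne d$, $\{a,b\}\cap\{c,d\}=\emptyset$, $a+b=c+d$;
* (B2) $\{(e,m-a),(e,m),(e,m+a),(e+1,m)\}$ with $e\in\mathbb Z_2$, $m\in\mathbb Z_n$, $a\neq0$;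
* (B3) $\{e\}\times P$ with $e\in\mathbb Z_2$, $P\in Q$.

In (B2) we call $m$ the center and $(e+1,m)$ the single point. Put $U=\{u\in\mathbb Z_n^*: u\Gamma=\Gamma\}$, where $u\{[y],[z]\}=\{[uy],[uz]\}$.

**Lemma 3.** $D_\Gamma$ is an $\operatorname{SQS}(2n)$. Every map $(e,x)\mapsto(e+c,ux+b)$ with $c\in\mathbb Z_2$, $b\in\mathbb Z_n$, $u\in U$ is an automorphism. In particular $D_\Gamma$ is cyclic.

*Proof.* **Step 1.** *Triples inside one half are covered once.* No (B1) block contains such a triple. A (B2) block contains exactly one, the AP with midpoint $m$. Since the midpoint of an AP is unique, an AP lies in exactly one (B2) block, and a non-AP lies in none. By Lemma 2, an AP lies in no (B3) block and a non-AP lies in exactly one.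

**Step 2.** *Mixed triples are covered once.* Consider $(e,a),(e,b),(e+1,c)$ with $a\neq b$. Only (B1) and (B2) blocks matter. A (B1) block containing it has fourth point $(e+1,d)$ with $d=a+b-c$. It is legitimate if and only if $c\notin\{a,b\}$ (equivalently $d\notin\{a,b\}$) and $c\ne d$, that is, $c\neq\frac{a+b}2$. A (B2) block containing it has two points in half $e$, hence three, so its single point is $(e+1,c)$ and its center is $c$. Either $a,b$ are both different from the center, and then $c=\frac{a+b}2$ and the block is determined; or $c=a$, and the block is $\{(e,2a-b),(e,a),(e,b),(e+1,a)\}$; or $c=b$, likewise. Since $\frac{a+b}2\notin\{a,b\}$, these cases exclude each other. So there is exactly one (B2) block when $c\in\{a,b,\frac{a+b}2\}$ and exactly one (B1) block otherwise.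

**Step 3.** *We check the automorphisms.* The conditions in (B1) and (B2) are preserved by affine maps of $\mathbb Z_n$ and by exchanging the halves. If $u\Gamma=\Gamma$, then $uQ+b=Q$ by (2), so (B3) is preserved. With $c=1$, $u=1$, $b=1$ we get $\alpha$. $\square$

For $n=5$ and $\Gamma$ empty there are no (B3) blocks, and the result must be the unique $\operatorname{CSQS}(10)$ of Section 1. Indeed $(0,1),(0,-1),(0,0),(1,0)$ are $6,4,0,5\in\mathbb Z_{10}$, with gap cycle $\langle4,1,1,4\rangle$; the block (B2) with $m=0$, $a=2$ is $\{0,2,5,8\}$, with gap cycle $\langle2,3,3,2\rangle$; and $\{(0,1),(0,4),(1,2),(1,3)\}$ is $\{6,4,7,3\}$, with gap cycle $\langle1,2,1,6\rangle$.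

## 5. The two systems of order $50$

We need an admissible graph on $V_{25}$ that is invariant under all units. The point is that modulo $5$ there is nothing to choose.

**Lemma 4.** No three distinct nonzero residues modulo $5$ have sum $0$.

*Proof.* The four nonzero residues have sum $10\equiv0$. If $w$ is the omitted one, the sum of the other three is $-w\ne0$. $\square$

So the empty graph is admissible for $n=5$: (A1) is trivial and (A2) is vacuous. On $V_{25}$, let $\{[y],[z]\}$ with $[y]\neq[z]$ be an edge if and only if $5\nmid y$, $5\nmid z$ and $y\equiv\pm z\pmod5$.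

*Proof of Theorem A.* **Step 1.** *The graph is admissible.* For (A1): if $5\mid u$ there is no edge at $[u]$. If $5\nmid u$, then $2u\equiv u$ or $2u\equiv-u\pmod 5$ would give $u\equiv0$ or $3u\equiv0$, which is false.

For (A2), let $x+y+z=0$ in $\mathbb Z_{25}$ with $x,y,z$ distinct and nonzero. If two of them are divisible by $5$, so is the third, and dividing by $5$ gives three distinct nonzero residues modulo $5$ with sum $0$, against Lemma 4. If exactly one, say $x$, is divisible by $5$, then $y\equiv-z\pmod 5$, so $\{[y],[z]\}$ is an edge, and the two pairs containing $[x]$ are not. If none is divisible by $5$, then by Lemma 4 two of the residues agree, and the residues are $r_0,r_0,-2r_0$ in some order. Since $-2r_0\not\equiv\pm r_0$, exactly one pair, the one with residues $r_0,r_0$, is an edge.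

**Step 2.** *We obtain $D$ and its affine invariance.* The definition of $\Gamma$ is unchanged if $y,z$ are multiplied by a unit, so $U=\mathbb Z_{25}^*$. By Lemma 3, $D=D_\Gamma$ is a $\operatorname{CSQS}(50)$ invariant under all $(e,x)\mapsto(e+c,ux+b)$ with $u\in\mathbb Z_{25}^*$. By the Chinese remainder theorem these are exactly all the maps $w\mapsto aw+b$ of $\mathbb Z_{50}$ with $a$ a unit.

**Step 3.** *$\tau(D)$ is cyclic.* Recall $\tau(e,x)=(e,x+5x^2)$, with inverse $(e,x)\mapsto(e,x-5x^2)$. The map $\alpha\tau$ sends $(e,x)$ to $(e+1,y)$ with $y=x+1+5x^2$. Since $y\equiv x+1\pmod5$, we have $5y^2=5(x+1)^2$ in $\mathbb Z_{25}$. So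
$$\tau^{-1}\alpha\tau(e,x)=(e+1,\;x+1+5x^2-5(x+1)^2)=(e+1,\;-9x-4)=(e+1,\;16x+21).$$
This is the map $\gamma$ of Section 3, and it is an automorphism of $D$ by Step 2. Hence $\alpha(\tau(D))=\tau(\gamma(D))=\tau(D)$. So $\tau(D)$ is a $\operatorname{CSQS}(50)$, isomorphic to $D$ via $\tau$.

**Step 4.** *$\tau(D)\neq D$.* The (B2) block $\{(0,-1),(0,0),(0,1),(1,0)\}$ of $D$ is mapped by $\tau$ to $\{(0,4),(0,0),(0,6),(1,0)\}$. The unique block of $D$ through $(0,0),(0,6),(1,0)$ is the (B2) block $\{(0,-6),(0,0),(0,6),(1,0)\}$, and $-6\equiv19\neq4$ modulo $25$. So the image is not a block of $D$.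

**Step 5.** *No multiplier connects them.* By Step 2, $aD=D$ for every multiplier $a$. If $\tau(D)=aD$, then $\tau(D)=D$, against Step 4. $\square$

This proof used only that $\operatorname{Aut}(D)$ contains the affine maps. To count all multiplier classes, and to treat systems that are not invariant under all multipliers, we need the whole automorphism group.

## 6. Exact counts for $D_\Gamma$, and infinitely many orders

Let $S$ be the set of $n$ (with $n>1$, $\gcd(n,6)=1$) for which an admissible graph exists. For admissible $\Gamma$ on $V_n$ let $U$ be as above, put $r=\prod_{p\mid n}p$ over the primes dividing $n$, and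
$$K=\{u\in U:\ u\equiv1\bmod r\}.$$
For the graph of Section 5, $U=\mathbb Z_{25}^*$, $r=5$ and $K=\{1,6,11,16,21\}$.

**Theorem B.** Let $\Gamma$ be admissible and $n\ge19$.

1. $\operatorname{Aut}(D_\Gamma)=\{(e,x)\mapsto(e+c,\,ux+b):\ c\in\mathbb Z_2,\ b\in\mathbb Z_n,\ u\in U\}$.
2. The cyclic systems on $\mathbb Z_{2n}$ isomorphic to $D_\Gamma$ form exactly
$$\sum_{d\,\mid\,|K|}\big[\mathbb Z_g^*:U\bmod g\big],\qquad g=\gcd(d,n/d),$$
multiplier classes. In particular there are at least as many as $|K|$ has divisors, and there is more than one if and only if $K\neq1$.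

**Theorem C.** $S$ is closed under multiplication and contains $5,13,17$.

1. If $q,m\in S$ and $\gcd(q,m)>1$, there are isomorphic multiplier inequivalent $\operatorname{CSQS}(2qm)$s. In particular this holds for $v=2q^2$, for every $q\in S$.
2. If $n=5^a13^b17^c$ is not squarefree, then some isomorphism class of $\operatorname{CSQS}(2n)$s contains at least (number of divisors of $n/r$) multiplier classes.
3. For $n=5^k$, $k\ge2$, some isomorphism class of $\operatorname{CSQS}(2\cdot5^k)$s contains exactly $k$ multiplier classes.

## 7. The automorphism group of $D_\Gamma$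

An automorphism could a priori mix the halves. We exclude this with a number attached to each pair of points that separates pairs inside a half from most pairs across. To estimate it we need the size of $\Gamma$.

**Lemma 5.** If $\Gamma$ is admissible, then $24|\Gamma|=(n-1)(n-5)$.

*Proof.* Count the ordered triples $(x,y,z)$ of distinct nonzero elements with sum $0$. There are $n-1$ choices of $x$. With $z=-x-y$, the conditions on $y$ are $y\ne0$, $y\neq x$, $y\neq-x$ (from $z\ne0$), $y\ne-2x$ (from $z\ne x$), $y\ne-x/2$ (from $z\neq y$). The elements $0,x,-x,-2x,-x/2$ are distinct, because an equality between two of them would give $x=0$, $2x=0$ or $3x=0$. So there are $(n-1)(n-5)$ ordered triples.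

Call $\{[x],[y],[z]\}$ a class triple if $(x,y,z)$ is such a triple. Each class triple comes from exactly $12$ ordered triples: $6$ orders, and a global sign. No other sign change is possible, since $x+y+z=0$ together with the same equation with the sign of one entry changed says that twice this entry is $0$, and every sign change is, up to the global sign, trivial or of this kind. So there are $(n-1)(n-5)/12$ class triples.

Each edge $\{[y],[z]\}$ lies in exactly two class triples. The third class must be $[y+z]$ or $[y-z]$, and these are different since $2y,2z\neq0$. Both choices are valid: in $(y,z,-y-z)$ the entries are nonzero, and they are distinct because $-y-z=y$ or $-y-z=z$ would give $[z]=[2y]$ or $[y]=[2z]$, against (A1); the same argument with $-z$ for $z$ treats the other. Each class triple contains exactly one edge by (A2). So $2|\Gamma|=(n-1)(n-5)/12$. $\square$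

For the graph on $V_{25}$ the formula gives $20$ edges. Directly: the ten classes prime to $5$ fall into two groups of five ($\pm1$ and $\pm2$ modulo $5$), and the graph is two complete graphs on five vertices.

For points $P\neq P'$ of an SQS, the blocks through $P,P'$ partition the other points into pairs, because every third point lies in exactly one of them. Call these the residual pairs, and let $N(P,P')$ be the number of unordered pairs of residual pairs whose union is a block. Automorphisms preserve $N$. For instance, in $D_\Gamma$ the block through $(0,0),(1,0),(e,a)$ is the (B2) block with center $0$, so the residual pairs of $(0,0),(1,0)$ are the pairs $\{(e,a),(e,-a)\}$ with $a\neq0$.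

*Proof of Theorem B(1).* By Lemma 3 with $u=1$ we may translate and swap the halves when we compute $N$. A pair inside a half can thus be moved to $\{(0,-s),(0,s)\}$ with $s\neq0$ (translate by minus its midpoint), and a mixed pair to $\{(0,0),(1,c)\}$.

**Step 1.** *We show $N((0,0),(1,0))>2$.* The residual pairs are $\{(e,a),(e,-a)\}$. For $[a]\neq[b]$ the set $\{(0,a),(0,-a),(1,b),(1,-b)\}$ is a (B1) block. So
$$N\ge\frac{n-1}2\cdot\frac{n-3}2>2.$$

**Step 2.** *We show $N((0,0),(1,c))=2$ for $c\ne0$.* First the residual pairs. The triple $(0,0),(0,x),(1,c)$ with $x\notin\{0,c,2c\}$ lies in a (B1) block with fourth point $(1,x-c)$. For $x=c$ and $x=2c$ we are in the (B2) block $\{(0,0),(0,c),(0,2c),(1,c)\}$. The points $(1,\cdot)$ not yet used are those with second coordinate $-c$ and $0$, and $\{(1,-c),(1,0),(1,c),(0,0)\}$ is a (B2) block. So the residual pairs are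
$$f_x=\{(0,x),(1,x-c)\}\ (x\notin\{0,c,2c\}),\quad g=\{(0,c),(0,2c)\},\quad h=\{(1,-c),(1,0)\}.$$

The union $f_x\cup f_{x'}$ has two points in each half, so as a block it would be (B1), and then $x+x'=x+x'-2c$, so $2c=0$, which is false.

The union $f_x\cup g$ has the points $x,c,2c$ in half $0$ and the single point $(1,x-c)$, so as a block it would be (B2) with center $x-c\in\{c,2c,x\}$. Here $x-c=c$ is excluded since $x\neq2c$, and $x-c=x$ is false. If $x-c=2c$, then $x=3c$, and $\{(0,c),(0,2c),(0,3c),(1,2c)\}$ is a block; moreover $3c\notin\{0,c,2c\}$. This gives exactly one pair.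

The union $f_x\cup h$ would be (B2) with single point $(0,x)$ and center $x\in\{-c,0,x-c\}$. Here $x=0$ is excluded and $x=x-c$ is false. If $x=-c$ we get $\{(1,-2c),(1,-c),(1,0),(0,-c)\}$, a block; moreover $-c\notin\{0,c,2c\}$. This gives exactly one pair.

The union $g\cup h$ would be (B1) with $3c=-c$, so $4c=0$, which is false. In total $N=2$.

**Step 3.** *We show $N((0,-s),(0,s))>2$ for $s\neq0$.* For $t\neq0,\pm s$ the block through $(0,-s),(0,s),(1,t)$ is (B1) with fourth point $(1,-t)$, so $\{(1,t),(1,-t)\}$ is a residual pair. Let $[t]\neq[t']$, both different from $[s]$. The union $\{(1,\pm t),(1,\pm t')\}$ lies in half $1$. It is a block if and only if the parallelogram $\{t,-t,t',-t'\}$, with opposite pairs $\{t,-t\},\{t',-t'\}$, is in $Q$, that is, if and only if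
$$\{[t-t'],[t+t']\}\in\Gamma.$$
The map $\{[t],[t']\}\mapsto\{[t-t'],[t+t']\}$ on $2$-subsets of $V_n$ is well defined: changing a sign permutes the two classes, both are nonzero as $t\neq\pm t'$, and they differ as $2t,2t'\ne0$. Its square is $\{[t],[t']\}\mapsto\{[2t],[2t']\}$, which is a bijection, so the map is a bijection. Therefore exactly $|\Gamma|$ of the $2$-subsets $\{[t],[t']\}$ are mapped to edges. At most $\frac{n-1}2-1=\frac{n-3}2$ of these contain $[s]$ and must be discarded. With Lemma 5,
$$N\ge\frac{(n-1)(n-5)}{24}-\frac{n-3}2=\frac{n^2-18n+41}{24}.$$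
At $n=19$ this is $\frac{60}{24}>2$, and it increases for $n\geq9$. This is the only place where $n\ge19$ is needed; at $n=17$ the bound is only $1$.

**Step 4.** *Automorphisms preserve the partition into halves.* Join two points if $N=2$. By Steps 1 to 3 this graph joins $(0,a)$ and $(1,b)$ exactly when $a\neq b$, and nothing else: it is $K_{n,n}$ minus a perfect matching, with the halves as its parts. It is connected and bipartite, so its bipartition is unique, and every automorphism of $D_\Gamma$ preserves it.

**Step 5.** *We determine the maps.* Let $\gamma\in\operatorname{Aut}(D_\Gamma)$. After composing with the swap $(e,x)\mapsto(e+1,x)$ if necessary, $\gamma(e,x)=(e,f_e(x))$. The (B2) blocks are exactly the blocks meeting the halves in $3+1$ points. Those whose single point is $(1,m)$ are $\{(0,m-a),(0,m),(0,m+a),(1,m)\}$, and their only common point in half $0$ is $(0,m)$, since there are $\frac{n-1}2\ge2$ of them and different classes $[a]$ give disjoint sets $\{m\pm a\}$. As $\gamma$ maps these blocks onto those with single point $(1,f_1(m))$, it maps $(0,m)$ to $(0,f_1(m))$. So $f_0=f_1=:f$. Moreover the image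 block is $\{(0,f(m-a)),(0,f(m)),(0,f(m+a)),(1,f(m))\}$ with center $f(m)$, so
$$f(m-a)+f(m+a)=2f(m)\qquad\text{for all }m\text{ and all }a\neq0.$$
With $a=1$ we see that $f(x+1)-f(x)$ is a constant $u$, so $f(x)=ux+b$. As $f$ is bijective, $u$ is a unit.

The blocks inside a half are the (B3) blocks, so $uQ+b=Q$, and $uQ=Q$ since $Q$ is translation invariant. If $\{[y],[z]\}\in\Gamma$, then $\{0,y,z,y+z\}\in Q$, so $\{0,uy,uz,u(y+z)\}\in Q$, and since a parallelogram determines its side classes, $\{[uy],[uz]\}\in\Gamma$. So $u\Gamma\subseteq\Gamma$, and by finiteness $u\Gamma=\Gamma$, that is, $u\in U$. Together with Lemma 3 this proves the claim. $\square$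

## 8. Which affine maps of $\mathbb Z_n$ are full cycles

To count regular cyclic subgroups we must know exactly when $x\mapsto ux+b$ is an $n$-cycle. This is the Hull–Dobell theorem (T. E. Hull, A. R. Dobell, *Random number generators*, SIAM Review 4 (1962)). For odd $n$ it follows quickly from one divisibility lemma, which also gives the standard fact on units congruent to $1$ modulo $p$ that we need; so we prove both. Write $\sigma_j(u)=1+u+\dots+u^{j-1}$.

**Lemma 6.** Let $p$ be an odd prime, $u$ a positive integer with $u\equiv1\pmod p$, and $j\geq1$.

1. The exact power of $p$ dividing $\sigma_j(u)$ equals the exact power of $p$ dividing $j$.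
2. If $u=1+p^iw$ with $p\nmid w$ and $1\le i\le k$, then $u$ has order $p^{k-i}$ modulo $p^k$.
3. The kernel of $\mathbb Z_{p^k}^*\to\mathbb Z_p^*$ is cyclic of order $p^{k-1}$.

*Proof.* (1) If $p\nmid j$, then $\sigma_j(u)\equiv j\not\equiv0\pmod p$. Next, $\sigma_p(u)$ is divisible by $p$ exactly once: with $u=1+pt$ we have $u^l\equiv1+lpt\pmod{p^2}$, so $\sigma_p(u)\equiv p+pt\cdot\frac{p(p-1)}2\equiv p\pmod{p^2}$, as $p$ is odd. Finally $\sigma_{pj}(u)=\sigma_j(u)\,\sigma_p(u^j)$, and $u^j\equiv1\pmod p$. So passing from $j$ to $pj$ adds exactly one factor $p$, and induction finishes the proof.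

(2) We have $u^j-1=(u-1)\sigma_j(u)$, so by (1) the exact power of $p$ dividing it is $p^i$ times the one dividing $j$. Hence $p^k\mid u^j-1$ if and only if $p^{k-i}\mid j$.

(3) The kernel has order $p^{k-1}$, and $1+p$ has order $p^{k-1}$ by (2). $\square$

**Lemma 7.** Let $n>1$ be odd. The map $L:x\mapsto ux+b$ of $\mathbb Z_n$ is an $n$-cycle if and only if $\gcd(b,n)=1$ and $u\equiv1$ modulo every prime dividing $n$.

*Proof.* First we reduce to prime powers. If $L$ is transitive on $\mathbb Z_n$, it is transitive on $\mathbb Z_{p^k}$ for each $p^k\,\|\,n$. Conversely, if $L$ is a $p^k$-cycle on each $\mathbb Z_{p^k}$, every orbit on $\mathbb Z_n$ has length divisible by every $p^k$, hence by $n$.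

Let $n=p^k$. If $L$ is a $p^k$-cycle, it is transitive modulo $p$. If $u\not\equiv1\pmod p$, it would fix $b/(1-u)$ modulo $p$; so $u\equiv1$, and then transitivity modulo $p$ forces $p\nmid b$. Conversely, let $u\equiv1\pmod p$ and $p\nmid b$. Then $L$ is a bijection and $L^j(0)=b\,\sigma_j(u)$, which is $0$ modulo $p^k$ if and only if $p^k\mid j$, by Lemma 6(1). So the orbit of $0$ has $p^k$ elements. $\square$

## 9. Counting the multiplier classes

*Proof of Theorem B(2).* Let $A=\operatorname{Aut}(D_\Gamma)$, known from Theorem B(1). By Proposition 1 we must count the conjugacy classes of regular cyclic subgroups of $A$.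

**Step 1.** *We find the full cycles in $A$.* By Section 3, the map $(e,x)\mapsto(e+c,ux+b)$ in $A$ is a $2n$-cycle if and only if $c=1$ and $x\mapsto ux+b$ is an $n$-cycle. By Lemma 7, and since $u\in U$, this means
$$c=1,\qquad b\in\mathbb Z_n^*,\qquad u\in K.\tag{3}$$

**Step 2.** *We split the subgroups by a conjugacy invariant.* The kernel of $\mathbb Z_n^*\to\mathbb Z_r^*$ is, by the Chinese remainder theorem and Lemma 6(3), a product of cyclic groups of orders $p^{k-1}$ over the $p^k\,\|\,n$. These orders are pairwise coprime, so the kernel is cyclic of order $n/r$. Hence $K$ is cyclic and $|K|$ divides $n/r$. For each $d\mid|K|$ let $W_d$ be the subgroup of $K$ of order $d$, and fix a generator $u=u_d$ of it.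

Sending an element of $A$ to its multiplier part is a homomorphism $A\to U$. The image of a regular cyclic subgroup is a subgroup of $K$, so it is some $W_d$. As $U$ is abelian, conjugate subgroups have the same image. So we fix $d$ and count the classes with image $W_d$.

**Step 3.** *We put the subgroups with image $W_d$ in a standard form.* Let $\langle\gamma\rangle$ be one of them, and let $u_1$ be the multiplier part of $\gamma$. It generates $W_d$, so $u=u_1^i$ with $i$ prime to $d$. By the Chinese remainder theorem there is an integer $j\equiv i\pmod d$ that is $\equiv1$ modulo every prime dividing $2n$ but not $d$; so $j$ is coprime to $2n$. Then $\gamma^j$ generates $\langle\gamma\rangle$ and has multiplier part $u$. By (3), the subgroup equals $C_b=\langle\gamma_b\rangle$ with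
$$\gamma_b:(e,x)\mapsto(e+1,\,ux+b),\qquad b\in\mathbb Z_n^*.$$
Conversely every such $C_b$ is regular cyclic with image $W_d$.

**Step 4.** *We write conjugacy as an equation.* $C_{b'}$ is conjugate to $C_b$ if and only if $\gamma_{b'}=h\gamma_b^{\,j}h^{-1}$ for some $h\in A$ and some positive integer $j$ coprime to $2n$. Comparing multiplier parts gives $u=u^j$, that is, $j\equiv1\pmod d$. The first coordinates agree automatically, as $j$ is odd. For such $j$ the $x$-part of $\gamma_b^{\,j}$ is $x\mapsto ux+b\,\sigma_j(u)$. If $h$ has $x$-part $x\mapsto u'x+b''$, then $h\gamma_b^{\,j}h^{-1}$ has $x$-part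
$$x\mapsto u'\Big(u\,u'^{-1}(x-b'')+b\,\sigma_j(u)\Big)+b''=ux+u'b\,\sigma_j(u)+(1-u)b''.$$
So the condition is
$$b'=u'\,b\,\sigma_j(u)+(1-u)b''\quad\text{for some }u'\in U,\ b''\in\mathbb Z_n,\ j\text{ coprime to }2n,\ j\equiv1\!\!\!\pmod d.\tag{4}$$

**Step 5.** *We simplify (4) to a congruence modulo $n/d$.* Let $p^k\,\|\,n$ and let $p^s$ be the exact power of $p$ dividing $d$. The component of $u$ modulo $p^k$ has $p$-power order, and $d$ is the product of these orders over the primes $p\mid n$; so $u$ has order $p^s$ modulo $p^k$. Writing $u\equiv1+p^iw\pmod{p^k}$ with $p\nmid w$ and $1\le i\le k$ (if $u\equiv1$, take $i=k$ and $w=1$), Lemma 6(2) gives $k-i=s$. So $u-1$ generates the ideal $(p^{k-s})$ of $\mathbb Z_{p^k}$. Over all $p$ this says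
$$(1-u)\mathbb Z_n=(n/d)\mathbb Z_n,\qquad u\equiv1\pmod{n/d},\qquad \sigma_j(u)\equiv j\pmod{n/d}.$$
As $b''$ is arbitrary, (4) becomes
$$b'\equiv u'jb\pmod{n/d}\quad\text{for some }u'\in U\text{ and some admissible }j.\tag{5}$$

**Step 6.** *We find which units modulo $n/d$ the integers $j$ represent.* Let $g=\gcd(d,n/d)$. Since $d\mid n/r$, the number $n/d$ is a multiple of $r$, so it has the same prime divisors as $n$. An integer $j$ coprime to $2n$ with $j\equiv1\pmod d$ is a unit modulo $n/d$ congruent to $1$ modulo $g$. Conversely, let $t$ be a unit modulo $n/d$ with $t\equiv1\pmod g$. The congruences $j\equiv t\pmod{n/d}$ and $j\equiv1\pmod d$ are compatible, they determine $j$ modulo the odd number $\operatorname{lcm}(d,n/d)$, and we may take $j$ positive and odd. Such $j$ is coprime to $n/d$, hence to $n$, hence to $2n$.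

**Step 7.** *We count.* By Step 6, (5) holds if and only if $b'/b\bmod g$ lies in $U\bmod g$. Indeed (5) gives $b'/b\equiv u'\pmod g$; and if $b'/b\equiv u'\pmod g$ with $u'\in U$, then $t=b'/(bu')$ modulo $n/d$ is a unit congruent to $1$ modulo $g$, so it is represented by some $j$. Since $\mathbb Z_n^*\to\mathbb Z_g^*$ is onto, the classes with image $W_d$ correspond to the cosets of $U\bmod g$ in $\mathbb Z_g^*$, and there are $[\mathbb Z_g^*:U\bmod g]$ of them. Summing over $d\mid|K|$ proves the formula.

Every summand is at least $1$, so the sum is at least the number of divisors of $|K|$, which is at least $2$ if $K\neq1$. If $K=1$, only $d=1$ occurs, $g=1$, and the sum is $1$. $\square$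

For the system of Section 5 we have $n=25$, $|K|=5$ and $U=\mathbb Z_{25}^*$. The divisor $d=1$ has $g=1$ and contributes $1$; $d=5$ has $g=\gcd(5,5)=5$ and contributes $[\mathbb Z_5^*:\mathbb Z_5^*]=1$. So the isomorphism class of $D$ contains exactly two multiplier classes, those of $D$ and $\tau(D)$.

## 10. Multiplying admissible graphs

The graph on $V_{25}$ was made from the empty graph on $V_5$ by comparing residues modulo $5$. The same comparison combines any two admissible graphs.

**Lemma 8.** Let $\Gamma_q,\Gamma_m$ be admissible for $q,m$, and let $n=qm$. For $[y]\neq[z]$ in $V_n$ let $\{[y],[z]\}$ be an edge of $\Gamma$ if and only if one of the following holds: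

* (i) $q\nmid y$, $q\nmid z$, $y\equiv\pm z\pmod q$;
* (ii) $q\nmid y$, $q\nmid z$, $y\not\equiv\pm z\pmod q$, and the classes of $y,z$ modulo $q$ form an edge of $\Gamma_q$;
* (iii) $q\mid y$, $q\mid z$, and $\{[y/q],[z/q]\}\in\Gamma_m$, with $y/q,z/q\in\mathbb Z_m$.

Then $\Gamma$ is admissible. If $a\in\mathbb Z_n^*$ is such that $a\bmod q$ preserves $\Gamma_q$ and $a\bmod m$ preserves $\Gamma_m$, then $a$ preserves $\Gamma$.

*Proof.* In (iii), division by $q$ is a bijection from the multiples of $q$ in $\mathbb Z_n$ to $\mathbb Z_m$ respecting sums and signs, so the condition makes sense. The statement about $a$ follows at once, since multiplication by $a$ preserves each of (i), (ii), (iii).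

**Step 1.** *We check (A1).* If $q\mid u$, only (iii) could apply, and it does not, by (A1) for $\Gamma_m$. If $q\nmid u$, then $q\nmid2u$. Modulo $q$, $2u\equiv\pm u$ would give $u\equiv0$ or $3u\equiv0$, hence $q\mid u$; so (i) fails. And (ii) fails by (A1) for $\Gamma_q$.

**Step 2.** *We check (A2).* Let $x+y+z=0$ with distinct nonzero entries. If two are divisible by $q$, all three are; then only (iii) matters, and (A2) for $\Gamma_m$ applies to $x/q,y/q,z/q$.

If exactly one, say $x$, is divisible by $q$, then $y\equiv-z\pmod q$, so $\{[y],[z]\}$ is an edge by (i), and the pairs with $[x]$ fall under none of (i), (ii), (iii).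

If none is divisible by $q$ and the residues modulo $q$ are pairwise distinct, then their classes modulo $q$ are distinct too ($x\equiv-y$ would give $q\mid z$). So only (ii) can apply, and (A2) for $\Gamma_q$ gives exactly one edge.

If none is divisible by $q$ and two residues agree, say $x\equiv y$, then $z\equiv-2x\not\equiv\pm x\pmod q$, as in Step 1. So $\{[x],[y]\}$ is an edge by (i). The pairs $\{[x],[z]\}$ and $\{[y],[z]\}$ do not satisfy (i), and modulo $q$ they reduce to $\{[x],[2x]\}\notin\Gamma_q$, so they are not edges. $\square$

So $S$ is closed under multiplication. With $q=m=5$ and two empty graphs, Lemma 8 gives back the graph of Section 5.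

**Lemma 9.** $5,13,17\in S$.

*Proof.* For $p=5$ the empty graph is admissible by Lemma 4. For a prime $p$ write $i$ for the class $[i]$ with $1\le i\le\frac{p-1}2$, and $ij$ for a pair of classes. The class triples in (A2) are those $i<j<k\le\frac{p-1}2$ with $i+j=k$ or $i+j+k=p$, because $\pm i\pm j\pm k$ is $0$ modulo $p$ only in these cases.

For $p=13$ take $\Gamma=\{14,23,46,56\}$. The pairs forbidden by (A1) are $12,24,36,45,35,16$, and none is in $\Gamma$. The class triples, each with its only edge in parentheses, are
$$123\,(23),\ 134\,(14),\ 145\,(14),\ 156\,(56),\ 235\,(23),\ 246\,(46),\ 256\,(56),\ 346\,(46).$$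

For $p=17$ take $\Gamma=\{13,16,25,26,38,45,47,78\}$. The pairs forbidden by (A1) are $12,24,36,48,57,56,37,18$, and none is in $\Gamma$. The class triples with $i+j=k$ are
$$123\,(13),\ 134\,(13),\ 145\,(45),\ 156\,(16),\ 167\,(16),\ 178\,(78),$$
$$235\,(25),\ 246\,(26),\ 257\,(25),\ 268\,(26),\ 347\,(47),\ 358\,(38),$$
and those with $i+j+k=17$ are
$$278\,(78),\ 368\,(38),\ 458\,(45),\ 467\,(47).$$
The lists are complete: by the proof of Lemma 5 there must be $\frac{12\cdot8}{12}=8$ and $\frac{16\cdot12}{12}=16$ class triples. $\square$

*Proof of Theorem C.* The first sentence is Lemmas 8 and 9.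

**Part 1.** *We exhibit a nontrivial element of $K$.* Let $p$ be a prime dividing $\gcd(q,m)$ and $n=qm$. As $\gcd(n,6)=1$, we have $p\geq5$ and $n\ge p^2\geq25$, so Theorem B applies. Let $\Gamma$ be the composition of admissible graphs for $q$ and $m$, and put $a=1+n/p$. Since $n/p=q\cdot(m/p)=m\cdot(q/p)$, we have $a\equiv1$ modulo $q$ and modulo $m$. Since $p^2\mid n$, the number $n/p$ is divisible by every prime dividing $n$, so $a\equiv1\bmod r$, and $a$ is a unit modulo $n$. By Lemma 8, $a\in U$, hence $a\in K$. And $a\neq1$ in $\mathbb Z_n$. So $K\neq1$, and Theorem B(2) gives at least two multiplier classes of cyclic systems isomorphic to $D_\Gamma$. Members of different classes are isomorphic and multiplier inequivalent. The case $m=q$ gives $v=2q^2$.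

**Part 2.** *We make $K$ as large as possible.* Let $n=5^a13^b17^c$ be not squarefree; then $n\ge25$. Compose the graphs of Lemma 9 repeatedly to get $\Gamma$ on $V_n$. A unit congruent to $1$ modulo $r$ is $1$ modulo each of the primes used, so it preserves each prime graph, and by Lemma 8 and induction it preserves $\Gamma$. So $K$ is the whole kernel of $\mathbb Z_n^*\to\mathbb Z_r^*$, of order $n/r$, and Theorem B(2) gives at least as many multiplier classes as $n/r$ has divisors.

**Part 3.** *We compute the sum exactly for powers of $5$.* Let $n=5^k$ with $k\ge2$, so $n\geq25$, and compose $k$ copies of the empty graph on $V_5$. Every unit modulo $5$ preserves the empty graph, so by Lemma 8 and induction $U=\mathbb Z_n^*$, and $|K|=5^{k-1}$. For each $d\mid|K|$ the map $\mathbb Z_n^*\to\mathbb Z_g^*$ is onto, so every index in Theorem B(2) is $1$. The sum is the number of divisors of $5^{k-1}$, which is $k$. $\square$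

So the number of multiplier classes inside one isomorphism class is unbounded, and the question is settled affirmatively at $v=50$. No claim is made that $50$ is the smallest possible order: the results quoted in Section 1 exclude $v\le38$ and $v=46=2\cdot23$, and the orders $40$ and $44$ are not addressed here.
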